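
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}

\title{The countable power of a zero-dimensional first-countable space is h-homogeneous}


\begin{abstract}
A space is h-homogeneous if all its non-empty clopen subsets are homeomorphic to it. Answering a question of Terada, we prove that $X^\omega$ is h-homogeneous for every zero-dimensional first-countable space $X$. It suffices that $X$ be zero-dimensional and that the points with a countable neighborhood base be dense in $X$, and this density is also necessary as soon as there is one such point. The heart of the proof is a homeomorphism $X^\omega\cong U\times X^\omega$ for each non-empty clopen $U\subseteq X$. It is defined by a recursion that treats all proper clopen sets $U$ at once; each recursive call exchanges the two sides and is made only after at least one more coordinate has been settled.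
\end{abstract}

\section{The question and the answer}

All spaces are Hausdorff. A space is \emph{zero-dimensional} if it has a base of clopen sets. We write $\omega=\{0,1,2,\dots\}$, and $X^\omega$ is the countably infinite power of $X$ with the product topology. The symbol $\cong$ means ``is homeomorphic to'', and $\sqcup$ denotes a disjoint union (of spaces: the topological sum).

A space is \emph{homogeneous} if any point can be moved to any other by a homeomorphism of the space onto itself. It is \emph{h-homogeneous} if all its non-empty clopen subsets are homeomorphic to the whole space. The first property says that all points look alike, the second that all clopen pieces do. A discrete space with two points is homogeneous but not h-homogeneous. For zero-dimensional first-countable spaces, on the other hand, h-homogeneity implies homogeneity. Indeed, an h-homogeneous space with an isolated point has only one point. If there are no isolated points, surround two given points $p$ and $q$ by strictly decreasing sequences of clopen neighborhoods and match the successive differences, which are non-empty and clopen and hence all homeomorphic (Lemma~\ref{lem:glue}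 below makes this precise).

By a theorem of Dow and Pearl, $X^\omega$ is homogeneous whenever $X$ is zero-dimensional and first-countable, however different the points of $X$ may be. One is led to ask whether the power also erases the differences between clopen sets.

\medskip\noindent
\textbf{Question} (Terada; see \cite{YSTW}). \emph{Is $X^\omega$ h-homogeneous whenever $X$ is zero-dimensional and first-countable?}
\medskip

We prove that the answer is yes; the proof does not use the theorem of Dow and Pearl. The hypothesis can be weakened. Let $\mathrm{Cc}(X)$ be the set of points of $X$ that have a countable neighborhood base.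

\begin{theorem}\label{thm:main}
If $X$ is zero-dimensional and $\mathrm{Cc}(X)$ is dense in $X$, then $X^\omega$ is h-homogeneous. In particular, $X^\omega$ is h-homogeneous for every zero-dimensional first-countable space $X$.
\end{theorem}

\begin{theorem}\label{thm:converse}
Let $X$ be zero-dimensional with $\mathrm{Cc}(X)\ne\emptyset$. Then $X^\omega$ is h-homogeneous if and only if $\mathrm{Cc}(X)$ is dense in $X$.
\end{theorem}

\begin{corollary}\label{cor:main}
Let $X$ be zero-dimensional with $\mathrm{Cc}(X)$ dense in $X$.
\begin{enumerate}
\item[(1)] For any $p,q\in\mathrm{Cc}(X)^\omega$ there is a homeomorphism of $X^\omega$ onto itself mapping $p$ to $q$. (For first-countable $X$ this is the Dow--Pearl theorem.)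
\item[(2)] $X^\omega\cong U^\omega\times X^\omega$ for each non-empty clopen $U\subseteq X$. If $|X|\ge 2$, then also $X^\omega\cong 2\times X^\omega\cong 2^\omega\times X^\omega$, where $2$ is the discrete two-point space.
\item[(3)] $X^\kappa$ is h-homogeneous for every infinite cardinal $\kappa$.
\end{enumerate}
\end{corollary}

Section~\ref{sec:reduction} reduces Theorem~\ref{thm:main} to the statement that $X^\omega\cong U\times X^\omega$ for non-empty clopen $U\subseteq X$ (Proposition~\ref{prop:A}). Section~\ref{sec:three} shows the main idea when $X$ has three points, Section~\ref{sec:general} gives the general proof, and Section~\ref{sec:cons} contains the remaining proofs and two examples on the hypotheses.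

\section{Reduction to one homeomorphism}\label{sec:reduction}

Throughout, $P=X^\omega$, and its elements are written $x=(x_0,x_1,\dots)$. The key statement is the following.

\begin{proposition}\label{prop:A}
Let $X$ be zero-dimensional with $\mathrm{Cc}(X)$ dense in $X$. Then $P\cong U\times P$ for every non-empty clopen $U\subseteq X$.
\end{proposition}

In this section we assume Proposition~\ref{prop:A} and deduce Theorem~\ref{thm:main}. A non-empty clopen set in $P$ contains a small box, which by the proposition is a copy of $P$. The remainder then has to be absorbed, and for this a single point with a countable base suffices.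

We use the following standard facts. Let $Y$ be zero-dimensional, let $p\in\mathrm{Cc}(Y)$, and let $W$ be a clopen neighborhood of $p$. Then $p$ has a decreasing base of clopen neighborhoods $W=B_0\supseteq B_1\supseteq\cdots$. To see this, shrink the members of a countable base to clopen neighborhoods contained in $W$ and intersect them successively. Since $Y$ is Hausdorff, $\bigcap_nB_n=\{p\}$. If $p$ is not isolated, no $B_n$ equals $\{p\}$, so after passing to a subsequence that still starts with $B_0$ we may take the base strictly decreasing.

\begin{lemma}[Gluing at a point]\label{lem:glue}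
Let $p\in Y$ and $p'\in Y'$ have decreasing bases of clopen neighborhoods $Y=B_0\supseteq B_1\supseteq\cdots$ and $Y'=B_0'\supseteq B_1'\supseteq\cdots$. If $B_n\setminus B_{n+1}\cong B_n'\setminus B_{n+1}'$ for all $n$, then there is a homeomorphism $Y\to Y'$ mapping $p$ to $p'$.
\end{lemma}

\begin{proof}
Let $\phi$ be the union of homeomorphisms $B_n\setminus B_{n+1}\to B'_n\setminus B'_{n+1}$ together with $p\mapsto p'$. Since $\bigcap_nB_n=\{p\}$, the sets $B_n\setminus B_{n+1}$ form a partition of $Y\setminus\{p\}$ into clopen subsets of $Y$, and likewise in $Y'$. So $\phi$ is a bijection, and $\phi$ and $\phi^{-1}$ are continuous away from $p$ and $p'$. Since $\phi(B_n)=B_n'$ for all $n$, they are continuous at $p$ and $p'$ too.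
\end{proof}

\begin{lemma}[Boxes]\label{lem:box}
Let $X$ be as in Proposition~\ref{prop:A}. Every non-empty box $U_0\times\cdots\times U_{n-1}\times X\times X\times\cdots$ with all $U_i$ clopen in $X$ is homeomorphic to $P$. Such boxes are clopen and form a base of $P$.
\end{lemma}

\begin{proof}
The box is homeomorphic to $U_0\times(U_1\times(\cdots(U_{n-1}\times P)\cdots))$. Apply Proposition~\ref{prop:A} $n$ times, starting with the innermost product. The boxes form a base because $X$ has a clopen base.
\end{proof}

\begin{lemma}[Absorption]\label{lem:absorb}
Let $X$ be as in Proposition~\ref{prop:A} with $|X|\ge2$. Then $P\sqcup G\cong P$ for every clopen $G\subseteq P$.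
\end{lemma}

\begin{proof}
We may assume $G\ne\emptyset$. Pick $a\in\mathrm{Cc}(X)$. The point $p=(a,a,\dots)$ has a countable base in $P$. It is not isolated, because a basic neighborhood leaves all but finitely many coordinates free and $|X|\ge2$. Let $P=B_0\supsetneq B_1\supsetneq\cdots$ be a strictly decreasing base of clopen neighborhoods at $p$. Each $B_n\setminus B_{n+1}$ is non-empty and clopen, so by Lemma~\ref{lem:box} it contains a clopen copy of $P$. Inside that copy there is a copy $G_n$ of $G$ that is clopen in $P$. Put $H_n=(B_n\setminus B_{n+1})\setminus G_n$.

We shift the copies of $G$ by one place to make room for one more. Put $G_{-1}=G$, the added summand of $P\sqcup G$. Let $B_n'=B_n\cup G_{n-1}$ for $n\ge0$; in particular $B_0'=P\sqcup G$. These sets are clopen in $P\sqcup G$, and $B'_{n+1}=B_{n+1}\cup G_n\subseteq B_n\subseteq B'_n$, so they form a decreasing base at $p$. Since $G_{n-1}$ is disjoint from $B_n$,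
\[
B_n'\setminus B_{n+1}'=G_{n-1}\sqcup H_n\;\cong\; G_n\sqcup H_n=B_n\setminus B_{n+1}\qquad(n\ge0).
\]
Lemma~\ref{lem:glue} gives $P\sqcup G\cong P$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Proposition~\ref{prop:A}]
If $|X|\le1$, then $|P|\le1$ and the claim is trivial. Let $|X|\ge2$ and let $C\subseteq P$ be non-empty and clopen. By Lemma~\ref{lem:box}, $C$ contains a clopen box $B\cong P$. The set $G=C\setminus B$ is clopen in $P$, so $C=B\sqcup G\cong P\sqcup G\cong P$ by Lemma~\ref{lem:absorb}. If $X$ is first-countable, then $\mathrm{Cc}(X)=X$ is dense.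
\end{proof}

It remains to prove Proposition~\ref{prop:A}.

\section{The main idea on three points}\label{sec:three}

Let $X=\{0,1,2\}$ be discrete, with addition modulo $3$, and let $U=\{0,1\}$. For a finite word $w$ let $[w]\subseteq P$ be the set of all sequences beginning with $w$. The sets $[w]$ are the \emph{cylinders} of $P$, and the sets $\{y\}\times[w]$ with $y\in U$ are the cylinders of $U\times P$. We want a homeomorphism $P\to U\times P$.

\paragraph{Finitely many cylinders do not suffice.} One might try to cut both spaces into the same finite number of cylinders and match these by exchanging initial words. This is impossible. Every finite partition of $P$ into cylinders has an odd number of members: if it has more than one, take a longest word $vi$ ($i\in X$) that occurs in it. Neither $v$ nor a prefix of $v$ can occur, and no word longer than $vi$ can, so $[v0]$, $[v1]$ and $[v2]$ all occur, and merging them into $[v]$ lowers the number by $2$. Since $U\times P$ consists of two copies of $P$, and each of its cylinders lies in one of them, its finite partitions into cylinders have an even number of members. Our matching will therefore use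 infinitely many cylinders.

\paragraph{A self-reproducing problem.} For $s\in X$ let $S_s=\{s,s+1\}$. We look for maps $f_s:P\to S_s\times P$ and $g_s=f_s^{-1}$ for all three $s$ at once. Elements of $S_s\times P$ are written $(y;z)=(y;z_0,z_1,\dots)$. Decompose
\begin{align*}
P&=\bigl([s]\cup[s+2]\bigr)\ \sqcup\ [s+1,\,s]\ \sqcup\ \bigl([s+1,\,s+1]\cup[s+1,\,s+2]\bigr),\\
S_s\times P&=\{s\}\times\bigl([s]\cup[s+2]\bigr)\ \sqcup\ \{s\}\times[s+1]\ \sqcup\ \{s+1\}\times P .
\end{align*}
The first pieces correspond under $x\mapsto(s;x)$, and the second pieces under exchange of $x_0=s+1$ and $x_1=s$. Now strip the common entry $s+1$ from the third pieces. On the left there remains $S_{s+1}\times P$, and on the right $P$. So matching the third pieces is \emph{the original problem for $s+1$, with the two sides exchanged}. This suggests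
\[
f_s(x)=\begin{cases}(s;x)&x_0\ne s+1,\\ (x_1;x_0,x_2,x_3,\dots)&x_0=s+1,\ x_1=s,\\ (x_0)^\frown g_{s+1}(x_1;x_2,x_3,\dots)&x_0=s+1,\ x_1\ne s,\end{cases}
\]
\[
g_s(y;z)=\begin{cases}z&y=s,\ z_0\ne s+1,\\ (z_0,y,z_1,z_2,\dots)&y=s,\ z_0=s+1,\\ (y)^\frown f_{s+1}(z)&y=s+1,\end{cases}
\]
where $^\frown$ is concatenation and $(y;z)$ counts as a sequence with first entry $y$.

These formulas define $f_s$ and $g_s$ in terms of one another, and the recursion need not stop. It is nevertheless meaningful, because each recursive call is made only after one more coordinate of the value has been written down. For example,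
\begin{align*}
f_0(1,2,0,1,2,0,\dots)&=(1)^\frown g_1(2;0,1,2,\dots)=(1;2)^\frown f_2(0,1,2,0,\dots)\\
&=(1;2,0)^\frown g_0(1;2,0,1,\dots)=(1;2,0,1)^\frown f_1(2,0,1,2,\dots)\\
&=(1;2,0,1,2)^\frown g_2(0;1,2,0,\dots)=(1;2,0,1,2,0)^\frown f_0(1,2,0,\dots),
\end{align*}
and so on. The recursion never ends, and the value is $(1;2,0,1,2,0,\dots)$. The same mechanism makes $f_s$ and $g_s$ inverse to each other: if the compositions agree with the identity in the first $n$ coordinates for all $s$, the formulas give this for $n+1$. The next section carries this out in general, and the present maps are a special case of the maps constructed there.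

\section{The general construction}\label{sec:general}

Assume that $X$ is zero-dimensional and $\mathrm{Cc}(X)$ is dense. For $U=X$ Proposition~\ref{prop:A} is clear: $x\mapsto(x_0;x_1,x_2,\dots)$. Let $\mathcal U$ be the set of clopen $U$ with $\emptyset\ne U\ne X$. Elements of $U\times P$ are written $(y;z)=(y;z_0,z_1,\dots)$ and regarded as sequences whose first coordinate is $y$. The phrase ``the first $n$ coordinates'' refers to this order.

\subsection{The new difficulty: a base point that is not isolated}

For each $U\in\mathcal U$ fix a point $a=a_U\in U\cap\mathrm{Cc}(X)$ and a decreasing base of clopen neighborhoods $U=U_0\supseteq U_1\supseteq\cdots$ at $a$. This is where density is used: the recursion will lead to further members of $\mathcal U$, and each of them must contain a point with a countable base. Put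
\[
R_k=U_k\setminus U_{k+1},\qquad U^{(k)}=X\setminus U_{k+1}\qquad(k\in\omega).
\]
The $R_k$ may be empty, and $U=\{a\}\sqcup\bigsqcup_kR_k$ as sets. Moreover $U^{(k)}\in\mathcal U$: it is clopen, contains the non-empty set $X\setminus U$, and misses $a$. In Section~\ref{sec:three} we had $U=S_s$, $a=s$, $U_k=\{s\}$ for $k\ge1$, $R_0=\{s+1\}$, no other non-empty $R_k$, and $U^{(0)}=S_{s+1}$.

When $a$ is not isolated, infinitely many $R_k$ are non-empty and they accumulate at $a$. Suppose we treat each of them as we treated $\{s+1\}$, testing always the coordinate $x_0$. Then $(y;z)$ with $y\in R_k$ is sent to a sequence beginning with $y$, while $(a;z)$ is sent to $z$ whenever $z_0\notin U\setminus\{a\}$. This is not continuous: if $z_0\notin U$ and $y\to a$ through $\bigsqcup_kR_k$, the images have first coordinate $y\to a\ne z_0$.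

The remedy is to let the image of $(y;z)$ begin with a longer segment of $z$ the closer $y$ is to $a$. If $y\in R_k$ and $z_i\notin R_i$ for all $i<k$, we insert $y$ only after $z_0,\dots,z_{k-1}$. For the inverse map to recognize an inserted entry, we test the coordinate $x_k$ against the set $R_k$, so the test changes with the coordinate. For $z\in P$ and $y\in U$ put
\[
h(z)=\min\{j:z_j\in R_j\}\ \ (\infty\text{ if there is no such }j),\qquad
\ell(y)=\begin{cases}k& y\in R_k,\\ \infty& y=a.\end{cases}
\]
Thus, for $y\in U$, $y\in U_{k}$ if and only if $\ell(y)\ge k$. These functions depend on $U$, as do the sets defined next: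
\begin{align*}
D&=\{x\in P:h(x)=\infty\}, & \hat D&=\{a\}\times D,\\
I_k&=\{x\in P:h(x)=k,\ x_{k+1}\in U_{k+1}\}, & \hat I_k&=\{(y;z)\in U\times P: h(z)=k<\ell(y)\},\\
J_k&=\{x\in P:h(x)=k,\ x_{k+1}\in U^{(k)}\}, & \hat J_k&=\{(y;z)\in U\times P:\ell(y)=k\le h(z)\}.
\end{align*}
Then we have the partitions
\[
P=D\sqcup\bigsqcup_kI_k\sqcup\bigsqcup_kJ_k,\qquad U\times P=\hat D\sqcup\bigsqcup_k\hat I_k\sqcup\bigsqcup_k\hat J_k .
\]
The first holds because $X=U_{k+1}\sqcup U^{(k)}$. For the second, $\hat D$ is the case $\ell(y)=h(z)=\infty$, the $\hat I_k$ cover the case $h(z)<\ell(y)$, and the $\hat J_k$ cover the case $\ell(y)\le h(z)$ with $\ell(y)<\infty$. The sets $I_k,J_k,\hat I_k,\hat J_k$ are clopen, since each is given by clopen conditions on finitely many coordinates; for instance, $\ell(y)=k\le h(z)$ means $y\in R_k$ and $z_i\notin R_i$ for $i<k$.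

To see how the pieces should be matched, let $A_k=\prod_{i<k}(X\setminus R_i)$. Then, with the coordinates in their given order,
\begin{align*}
I_k&= A_k\times R_k\times U_{k+1}\times P, & \hat I_k&= U_{k+1}\times A_k\times R_k\times P,\\
J_k&= A_k\times R_k\times U^{(k)}\times P, & \hat J_k&= R_k\times A_k\times P.
\end{align*}
The set $\{x:h(x)=k\}=A_k\times R_k\times P$ could be matched with $\hat J_k$ by moving $x_k$ to the front, but then nothing would be left for $\hat I_k$. Splitting it according to the next coordinate $x_{k+1}$ produces an exact copy $I_k$ of $\hat I_k$. What remains is to match $J_k$ with $\hat J_k$. This is the original problem for $U^{(k)}$, with the sides exchanged and with $k+1\ge1$ coordinates already settled.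

\subsection{The recursion}

\begin{lemma}\label{lem:exist}
There are functions $f_U:P\to U\times P$ and $g_U:U\times P\to P$, for all $U\in\mathcal U$, such that
\begin{equation}\label{eq:f}
f_U(x)=\begin{cases}(a;x)&x\in D,\\ (x_{k+1};\,x_0,\dots,x_k,x_{k+2},x_{k+3},\dots)&x\in I_k,\\ (x_k;\,x_0,\dots,x_{k-1})^\frown g_{U^{(k)}}(x_{k+1};x_{k+2},\dots)&x\in J_k,\end{cases}
\end{equation}
\begin{equation}\label{eq:g}
g_U(y;z)=\begin{cases}z&(y;z)\in\hat D,\\ (z_0,\dots,z_k,y,z_{k+1},z_{k+2},\dots)&(y;z)\in\hat I_k,\\ (z_0,\dots,z_{k-1},y)^\frown f_{U^{(k)}}(z_k,z_{k+1},\dots)&(y;z)\in\hat J_k.\end{cases}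
\end{equation}
\end{lemma}

The right-hand sides make sense. In the last line of \eqref{eq:f} we have $x_{k+1}\in U^{(k)}$, and in the last line of \eqref{eq:g} the value of $f_{U^{(k)}}$ in $U^{(k)}\times P$ is read as a sequence. The values in \eqref{eq:f} lie in $U\times P$, since $a\in U$, $U_{k+1}\subseteq U$ and $R_k\subseteq U$.

\begin{proof}
Start with $f^0_U(x)=(a_U;x)$ and $g^0_U(y;z)=z$ (any functions $P\to U\times P$ and $U\times P\to P$ would do). Let $f_U^{n+1}$ and $g_U^{n+1}$ be given by the right-hand sides of \eqref{eq:f} and \eqref{eq:g}, with $g^n_{U^{(k)}}$ and $f^n_{U^{(k)}}$ in place of $g_{U^{(k)}}$ and $f_{U^{(k)}}$.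

We claim that for $m\ge n$ and all $U\in\mathcal U$, $f^m_U$ and $f^n_U$ agree in the first $n$ coordinates at every point, and so do $g^m_U$ and $g^n_U$. For $n=0$ this is empty. Assume it for $n$, and let $m\ge n$. On $D$ and on all $I_k$ we have $f^{m+1}_U=f^{n+1}_U$. On $J_k$ their first $k+1$ coordinates are the same, and the following ones are given by $g^m_{U^{(k)}}$ and $g^n_{U^{(k)}}$, which agree in the first $n$ coordinates. So $f^{m+1}_U$ and $f^{n+1}_U$ agree in the first $k+1+n\ge n+1$ coordinates. For $g$, the maps $g^{m+1}_U$ and $g^{n+1}_U$ coincide on $\hat D$ and all $\hat I_k$. On $\hat J_k$ both begin with $z_0,\dots,z_{k-1},y$ and continue with values of $f^m_{U^{(k)}}$ and $f^n_{U^{(k)}}$, which agree in the first $n$ coordinates.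

Hence at every point each coordinate of $f^n_U$ and of $g^n_U$ is eventually constant in $n$. Let $f_U$ and $g_U$ be the coordinatewise limits. The first coordinate of $f_U$ is that of $f_U^1$, so it lies in $U$. Passing to the limit in the definitions of $f_U^{n+1}$ and $g_U^{n+1}$ gives \eqref{eq:f} and \eqref{eq:g}.
\end{proof}

\begin{lemma}\label{lem:inverse}
For every $U\in\mathcal U$ the maps $f_U$ and $g_U$ are inverse to each other.
\end{lemma}

\begin{proof}
First, $f_U$ maps $D,I_k,J_k$ into $\hat D,\hat I_k,\hat J_k$ respectively. This is clear for $D$. For $x\in I_k$ the value $(y;z)$ has $y=x_{k+1}\in U_{k+1}$ and $z_i=x_i$ for $i\le k$, so $h(z)=k<\ell(y)$. For $x\in J_k$ it has $y=x_k\in R_k$ and $z_i=x_i\notin R_i$ for $i<k$, so $\ell(y)=k\le h(z)$. Conversely, $g_U$ maps $\hat D,\hat I_k,\hat J_k$ into $D,I_k,J_k$. This is clear for $\hat D$. For $\hat I_k$, the value $x$ has $x_i=z_i$ for $i\le k$, so $h(x)=k$, and $x_{k+1}=y\in U_{k+1}$. For $\hat J_k$, it has $x_i=z_i\notin R_i$ for $i<k$, $x_k=y\in R_k$, and $x_{k+1}\in U^{(k)}$ because $x_{k+1}$ is the first coordinate of a value of $f_{U^{(k)}}$.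

We show by induction on $n$ that for all $U\in\mathcal U$ the maps $g_U\circ f_U$ and $f_U\circ g_U$ agree with the identity in the first $n$ coordinates. For $n=0$ this is empty. Assume it for $n$. On $D,I_k$ and on $\hat D,\hat I_k$ the compositions are the identity, by the first two lines of \eqref{eq:f} and \eqref{eq:g}. For $x\in J_k$,
\[
g_U(f_U(x))=(x_0,\dots,x_{k-1},x_k)^\frown f_{U^{(k)}}\bigl(g_{U^{(k)}}(x_{k+1};x_{k+2},\dots)\bigr),
\]
and for $(y;z)\in\hat J_k$,
\[
f_U(g_U(y;z))=(y;z_0,\dots,z_{k-1})^\frown g_{U^{(k)}}\bigl(f_{U^{(k)}}(z_k,z_{k+1},\dots)\bigr).
\]
By the inductive hypothesis for $U^{(k)}$, each agrees with its argument ($x$ or $(y;z)$) in the first $k+1+n\ge n+1$ coordinates. As $n$ is arbitrary, both compositions are the identity.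
\end{proof}

\subsection{Continuity}

The sets $I_k,J_k,\hat I_k,\hat J_k$ are open, so continuity there can be proved by the same induction. The exceptional sets $D$ and $\hat D$ need not be open, and the pieces may accumulate at them. There we need that the test set $R_k$ changes with the coordinate $k$, and the recursion plays no role.

\begin{lemma}\label{lem:contD}
For every $U\in\mathcal U$, $f_U$ is continuous at all points of $D$, and $g_U$ at all points of $\hat D$.
\end{lemma}

\begin{proof}
Let $x\in D$, so $f_U(x)=(a;x)$. Every neighborhood of $(a;x)$ contains one of the form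
\[
W=U_K\times O_0\times\cdots\times O_{K-1}\times X\times X\times\cdots,\qquad O_i\ni x_i\text{ open}.
\]
The set $N=\{x'\in P:x_i'\in O_i\setminus R_i\text{ for }i<K\}$ is an open neighborhood of $x$, since $R_i$ is clopen and $x_i\notin R_i$. Let $x'\in N$. If $x'\in D$, then $f_U(x')=(a;x')\in W$. Otherwise $x'\in I_k\cup J_k$ for some $k$, and $x'_k\in R_k$ forces $k\ge K$. The first coordinate of $f_U(x')$ is $x'_{k+1}\in U_{k+1}\subseteq U_K$ on $I_k$ and $x'_k\in R_k\subseteq U_K$ on $J_k$. In both cases the next $k\ge K$ coordinates are $x'_0,\dots,x'_{k-1}$. So $f_U(x')\in W$.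

Let $(a;z)\in\hat D$, so $g_U(a;z)=z$, and let $O_0\times\cdots\times O_{K-1}\times X\times\cdots$ be a basic neighborhood of $z$. The set
\[
\hat N=\{(y;z')\in U\times P:y\in U_K,\ z'_i\in O_i\setminus R_i\text{ for }i<K\}
\]
is an open neighborhood of $(a;z)$. Let $(y;z')\in\hat N$. If $(y;z')\in\hat D$, its image is $z'$. If $(y;z')\in\hat I_k$, then $z'_k\in R_k$ forces $k\ge K$, and the image begins with $z_0',\dots,z'_k$. If $(y;z')\in\hat J_k$, then $y\in R_k\cap U_K$ forces $k\ge K$, and the image begins with $z_0',\dots,z'_{k-1}$. In each case the image lies in the given neighborhood.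
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:A}]
The case $U=X$ was settled above. Let $U\in\mathcal U$. By Lemma~\ref{lem:inverse}, $f_U$ is a bijection with inverse $g_U$, so it remains to prove that both are continuous. We show by induction on $n$ that for all $U\in\mathcal U$ the first $n$ coordinates of $f_U$ and of $g_U$ are continuous. For $n=0$ this is empty. Assume it for $n$. At points of $D$ and $\hat D$ all coordinates are continuous by Lemma~\ref{lem:contD}. On the clopen sets $I_k$ and $\hat I_k$ the maps only permute coordinates. On the clopen set $J_k$ (respectively $\hat J_k$) the first $k+1$ coordinates of the image are coordinates of the argument, and the next $n$ are continuous by the inductive hypothesis applied to $g_{U^{(k)}}$ (respectively $f_{U^{(k)}}$). So the first $n+1$ coordinates are continuous. As $n$ is arbitrary, $f_U$ and $g_U$ are continuous.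
\end{proof}

This completes the proof of Theorem~\ref{thm:main}.

\section{Consequences and the role of the hypotheses}\label{sec:cons}

\begin{proof}[Proof of Theorem~\ref{thm:converse}]
If $\mathrm{Cc}(X)$ is dense, apply Theorem~\ref{thm:main}. Conversely, suppose $\mathrm{Cc}(X)\neq\emptyset$ and $P=X^\omega$ is h-homogeneous.

We first note that $\mathrm{Cc}(P)=\mathrm{Cc}(X)^\omega$. If $\{W_n\}$ is a countable base of open neighborhoods at $q\in P$, then the projections of the $W_n$ to the $i$-th factor form a base at $q_i$, because projections are open and continuous. Conversely, if every $q_i$ has a countable base, the boxes restricting finitely many coordinates to members of these bases form a countable base at $q$. In particular, $\mathrm{Cc}(P)\ne\emptyset$.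

Let $V\subseteq X$ be non-empty and clopen. Then $V\times X\times X\times\cdots$ is a non-empty clopen subset of $P$, hence homeomorphic to $P$. So it contains a point with a countable base in it, equivalently in $P$. The first coordinate of this point lies in $V\cap\mathrm{Cc}(X)$. Since the clopen sets form a base of $X$, $\mathrm{Cc}(X)$ is dense.
\end{proof}

Part (3) of Corollary~\ref{cor:main} uses the following known fact, which we do not prove: \emph{if $X_i$ is zero-dimensional and h-homogeneous for every $i\in I$, then $\prod_{i\in I}X_i$ is h-homogeneous}. We call it the product fact. It is used only there and in Example~\ref{ex:b}.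

\begin{proof}[Proof of Corollary~\ref{cor:main}]
If $|X|\le1$, everything is trivial. Let $|X|\ge2$.

(1) The points $p,q\in\mathrm{Cc}(X)^\omega$ have countable bases in $P$ and are not isolated, so there are strictly decreasing bases of clopen neighborhoods $P=B_0\supsetneq B_1\supsetneq\cdots$ at $p$ and $P=B_0'\supsetneq B_1'\supsetneq\cdots$ at $q$. By Theorem~\ref{thm:main}, $B_n\setminus B_{n+1}\cong P\cong B'_n\setminus B'_{n+1}$ for all $n$. Apply Lemma~\ref{lem:glue}.

(2) Since $P\cong P^\omega$, Proposition~\ref{prop:A} gives
\[
P\cong P^\omega\cong(U\times P)^\omega\cong U^\omega\times P^\omega\cong U^\omega\times P.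
\]
Now write $X=U\sqcup V$ with $U,V$ non-empty and clopen, which is possible because $X$ is zero-dimensional and $|X|\ge2$. Then $P\cong X\times P=(U\times P)\sqcup(V\times P)\cong P\sqcup P\cong2\times P$. Hence $P\cong P^\omega\cong(2\times P)^\omega\cong2^\omega\times P^\omega\cong2^\omega\times P$.

(3) For infinite $\kappa$ we have $X^\kappa\cong(X^\omega)^\kappa$. By Theorem~\ref{thm:main} the right-hand side is a product of zero-dimensional h-homogeneous spaces, so the product fact applies.
\end{proof}

The two examples below use the space $2^{\omega_1}$, in which no point has a countable base. Indeed, such a base could be refined to a countable one consisting of basic neighborhoods, and these restrict only countably many coordinates altogether. A neighborhood restricting one further coordinate contains none of them.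

\begin{example}\label{ex:a}
In Theorem~\ref{thm:main}, density of $\mathrm{Cc}(X)$ cannot be weakened to $\mathrm{Cc}(X)\ne\emptyset$. For $X=\{*\}\sqcup2^{\omega_1}$ we have $\mathrm{Cc}(X)=\{*\}$, which is non-empty but not dense, so $X^\omega$ is not h-homogeneous by Theorem~\ref{thm:converse}. The conclusion of Proposition~\ref{prop:A} already fails here: for $U=2^{\omega_1}$ no point of $U\times X^\omega$ has a countable base, whereas $(*,*,\dots)\in X^\omega$ has one.
\end{example}

\begin{example}\label{ex:b}
In Theorem~\ref{thm:converse}, the hypothesis $\mathrm{Cc}(X)\neq\emptyset$ cannot be dropped. For $X=2^{\omega_1}$ the set $\mathrm{Cc}(X)=\emptyset$ is not dense. But $X^\omega\cong2^{\omega_1}$ is h-homogeneous by Corollary~\ref{cor:main}(3), applied to the discrete two-point space and $\kappa=\omega_1$. Explicitly, $2^{\omega_1}\cong(2^\omega)^{\omega_1}$, the Cantor set $2^\omega$ is h-homogeneous by Theorem~\ref{thm:main}, and the product fact applies.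
\end{example}

\begin{thebibliography}{1}
\bibitem{YSTW} \emph{Young Researchers in Set Theory Workshop 2011}, \url{http://www.math.uni-bonn.de/ag/logik/events/young-set-theory-2011/YSTW2011-BOOKLETfinal.pdf}
\end{thebibliography}

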